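\title{Graphs whose inverse domination number exceeds their independence number}

\begin{abstract}
The inverse domination number $\gamma'(G)$ of a graph $G$ without isolated vertices is the least size of a dominating set that avoids some minimum dominating set. A graph is $\gamma'$-reducible if deleting some edge lowers $\gamma'$. We show that a $\gamma'$-reducible graph need not satisfy $\gamma'(G)\le\alpha(G)$, where $\alpha$ is the independence number: for every $k\ge 6$ there is a connected $\gamma'$-reducible graph with domination number $k$, independence number $k+1$ and inverse domination number $k+\lfloor k/2\rfloor-1$. Together with upper bounds of Krop, McDonald and Puleo, this shows that $6$ is the least domination number of such an example and that the supremum of $\gamma'/\alpha$ over $\gamma'$-reducible graphs is $3/2$. The main tool is a finite graph, built from binary strings that test one another, in which prescribed cliques are forbidden and every small set has a common neighbor unless that would create a forbidden clique.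
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A set $Q\subseteq V(G)$ \emph{dominates} a vertex $v$ if $v\in Q$ or $v$ has a neighbor in $Q$, and $Q$ is a \emph{dominating set} of $G$ if it dominates every vertex. The \emph{domination number} $\gamma(G)$ is the least size of a dominating set, and a dominating set of that size is called \emph{minimum}. The \emph{independence number} $\alpha(G)$ is the largest size of a set of pairwise nonadjacent vertices.

Let $G$ have no isolated vertices and let $D$ be a minimum dominating set. Every $x\in D$ has a neighbor outside $D$: otherwise $x$ has a neighbor in $D$ and none outside, so $D\setminus\{x\}$ is a smaller dominating set. Hence $V(G)\setminus D$ dominates $G$. An \emph{inverse dominating set} is a dominating set contained in $V(G)\setminus D$ for some minimum dominating set $D$, and the \emph{inverse domination number} $\gamma'(G)$ is the least size of an inverse dominating set, over all choices of $D$. It measures the cost of dominating $G$ a second time once a cheapest dominating set has been used up, and $\gamma(G)\le\gamma'(G)$. For a complete graph on at least two vertices, $\gamma=\gamma'=\alpha=1$.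 For a star with $n\ge2$ leaves, the center is the only minimum dominating set, so $\gamma=1$ and $\gamma'=\alpha=n$.

The independence number is a natural candidate for an upper bound. A maximal independent set dominates, so $\gamma\le\alpha$. To imitate this for $\gamma'$, fix a minimum dominating set $D$, let $I$ be a maximal independent set of $G-D$, and let $U$ be the set of vertices of $D$ with no neighbor in $I$. Adding to $I$ one neighbor outside $D$ of each vertex of $U$ gives an inverse dominating set, so
\begin{equation}\label{eq:greedy}
\gamma'(G)\le |I|+|U| .
\end{equation}
If $U$ is independent, in particular if $D$ is, then $I\cup U$ is independent and \eqref{eq:greedy} gives $\gamma'(G)\le\alpha(G)$. The assertion that this inequality holds for all graphs without isolated vertices is the Kulli--Sigarkanti inverse domination conjecture. The following bounds point in its direction.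

\begin{theorem}[Krop, McDonald and Puleo \cite{KMP}]\label{thm:KMP}
Let $G$ be a graph without isolated vertices. If $\gamma(G)\le5$, then $\gamma'(G)\le\alpha(G)$. If $G$ is not complete, then $\gamma'(G)\le\frac32\alpha(G)-1$.
\end{theorem}

A graph $G$ without isolated vertices is \emph{$\gamma'$-reducible} if it has an edge $e$ such that $G-e$ has no isolated vertices and $\gamma'(G-e)<\gamma'(G)$. Such graphs are rigid. A dominating set of $G-e$ dominates $G$, so $\gamma(G-e)\ge\gamma(G)$; if equality holds, every inverse dominating set of $G-e$ is one of $G$, and $\gamma'(G-e)\ge\gamma'(G)$. Thus $\gamma'$ can drop only when every minimum dominating set of $G$ needs the edge $e$. The following question comes from \cite{musings}.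

\begin{quote}
\emph{Does every $\gamma'$-reducible graph $G$ satisfy $\gamma'(G)\le\alpha(G)$?}
\end{quote}

This is a special case of the conjecture, and \eqref{eq:greedy} and Theorem~\ref{thm:KMP} suggest the answer yes. The answer is no; in particular, the inequality $\gamma'\le\alpha$ fails for graphs without isolated vertices in general.

\begin{theorem}\label{thm:main}
Let $k\ge6$ and $r=\lfloor k/2\rfloor$. There is a connected graph $G$ with
\[
\gamma(G)=k,\qquad \alpha(G)=k+1,\qquad \gamma'(G)=k+r-1,
\]
having a unique minimum dominating set $D$. For every edge $f$ between $D$ and $V(G)\setminus D$, the graph $G-f$ has no isolated vertices and $\gamma'(G-f)=k+1<\gamma'(G)$. Thus $G$ is $\gamma'$-reducible and $\gamma'(G)-\alpha(G)=r-2\ge1$.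
\end{theorem}

For $k=6$ the values are $\gamma=6$, $\alpha=7$, $\gamma'=8$ and $\gamma'(G-f)=7$. These graphs meet the bounds of Theorem~\ref{thm:KMP} in the following sense.

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] A $\gamma'$-reducible graph with $\gamma(G)=k$ and $\gamma'(G)>\alpha(G)$ exists if and only if $k\ge6$.
\item[(b)] The supremum of $\gamma'(G)/\alpha(G)$ over all $\gamma'$-reducible graphs is $3/2$, and it is not attained.
\item[(c)] Over $\gamma'$-reducible graphs, $\gamma'(G)-\alpha(G)$ is unbounded, and so is the drop $\gamma'(G)-\gamma'(G-f)$.
\end{itemize}
\end{theorem}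

The proof of Theorem~\ref{thm:main} is self-contained; Theorem~\ref{thm:KMP} is used only for the ``only if'' in (a) and the upper bound in (b). Section~\ref{sec:construction} translates domination in $G$ into a statement about cliques and common neighbors in an auxiliary graph $F$, states the existence result for $F$, and works out the case $k=4$. Section~\ref{sec:common} finds the common neighbors in general, and Section~\ref{sec:parameters} proves the two theorems. Section~\ref{sec:strings}, which can be read independently, constructs $F$.

\section{A clique as the minimum dominating set}\label{sec:construction}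

By \eqref{eq:greedy}, no minimum dominating set of a counterexample is independent. We go to the other extreme: $D$ will be a clique, so that an independent set can absorb at most one vertex of $U$, and $D$ will be the only minimum dominating set. Each vertex outside $D$ gets exactly one neighbor in $D$, recorded as its class. The graph outside $D$ is best described through its complement.

Write $[k]=\{1,\dots,k\}$. A \emph{classed graph} is a graph $F$, in which isolated vertices are permitted, with a map $c\colon V(F)\to[k]$; we call $c(v)$ the \emph{class} of $v$. A \emph{clique} is a set of pairwise adjacent vertices, possibly empty, and a \emph{$k$-clique} is a clique with $k$ vertices. A \emph{common neighbor} of $Z\subseteq V(F)$ is a vertex adjacent in $F$ to every vertex of $Z$; it does not lie in $Z$, and every vertex is a common neighbor of $\emptyset$. For $K\subseteq V(F)$ let $\mathrm{cl}(K)$ be the multiset of the classes of its vertices. For a multiset $\mu$ and $i\in[k]$, let $\mu+i$ be $\mu$ with one more copy of $i$; sizes of multisets count multiplicity.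

\begin{definition}\label{def:GF}
Let $k\ge2$ and let $F$ be a classed graph with vertex set $H$. The graph $G_F$ has vertex set $D\cup H$, where $D=\{x_1,\dots,x_k\}$ is disjoint from $H$. The set $D$ is a clique, $x_i$ is adjacent to $h\in H$ if and only if $c(h)=i$, and two distinct vertices of $H$ are adjacent in $G_F$ if and only if they are nonadjacent in $F$.
\end{definition}

The graph $G_F$ is connected and $D$ dominates it. From now on, cliques and common neighbors of subsets of $H$ refer to $F$, while domination and independence refer to $G_F$. The definition gives the following dictionary for $T\subseteq D$ and $Z\subseteq H$.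
\begin{itemize}
\item[(G1)] A vertex $h\in H$ is not dominated by $T\cup Z$ if and only if $h$ is a common neighbor of $Z$ and $x_{c(h)}\notin T$.
\item[(G2)] A nonempty $T$ dominates $D$, and $Z$ dominates $D$ if and only if $Z$ meets every class.
\item[(G3)] The set $T\cup Z$ is independent if and only if $|T|\le1$, $Z$ is a clique, and no $h\in Z$ has $x_{c(h)}\in T$.
\end{itemize}

Let $\omega\ge1$ be the largest size of a clique of $F$. An $\omega$-clique $K$ has no common neighbor, so it dominates $H$ by (G1), and $\{x_1\}\cup K$ is a dominating set other than $D$. If $D$ is to be the unique minimum dominating set, we need $\omega+1>k$. Since $\alpha(G_F)\le\omega+1$ by (G3), we take $\omega=k$.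

\begin{example}\label{ex:naive}
Let $F$ be complete $k$-partite, each part containing one vertex of every class. Then $G_F$ consists of $D$ and $k$ further cliques on $k$ vertices, each joined to $D$ by a perfect matching; for $k=2$ it is the $2\times3$ grid with $D$ as the middle rung. A set $Z\subseteq H$ containing no $k$-clique of $F$ misses a part and hence has common neighbors of every class, so it does not dominate. But a $k$-clique of $F$ with one vertex of each class dominates $H$ and $D$, so $H$ contains a dominating set with only $k$ vertices.
\end{example}

We want to keep the supply of common neighbors in Example~\ref{ex:naive} while preventing cliques from meeting many classes. The two demands pull against each other, since common neighbors create cliques. The most one can ask is that a common neighbor exists whenever it creates no forbidden clique.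

\begin{definition}\label{def:sat}
Let $\mathcal C$ be a nonempty family of finite multisets on $[k]$ that is closed under taking sub-multisets, and let $t\ge1$. A classed graph $F$ is \emph{$(\mathcal C,t)$-saturated} if
\begin{itemize}
\item[(C)] $\mathrm{cl}(K)\in\mathcal C$ for every clique $K$ of $F$;
\item[(E)] whenever $Z\subseteq V(F)$, $|Z|\le t$, $i\in[k]$, and $\mathrm{cl}(K)+i\in\mathcal C$ for every clique $K\subseteq Z$ (including $K=\emptyset$), the set $Z$ has a common neighbor of class $i$.
\end{itemize}
\end{definition}

\begin{proposition}\label{prop:sat}
For every such $\mathcal C$ and every $t\ge1$ there is a finite $(\mathcal C,t)$-saturated graph.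
\end{proposition}

The proof is in Section~\ref{sec:strings}. Saturation forces every small permitted clique to occur.

\begin{lemma}\label{lem:realize}
If $F$ is $(\mathcal C,t)$-saturated, then every $\mu\in\mathcal C$ with $|\mu|\le t+1$ equals $\mathrm{cl}(K)$ for some clique $K$ of $F$.
\end{lemma}

\begin{proof}
Use induction on $|\mu|$; the empty clique handles $\mu=\emptyset$. Let $\mu=\mu'+i$. Then $\mu'\in\mathcal C$, so $\mu'=\mathrm{cl}(K')$ for a clique $K'$ with $|K'|\le t$. For every $K''\subseteq K'$ the multiset $\mathrm{cl}(K'')+i$ is contained in $\mu$ and so lies in $\mathcal C$. By (E), $K'$ has a common neighbor $v$ of class $i$, and $K=K'\cup\{v\}$ works.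
\end{proof}

\subsection*{Choosing the family}

Fix $X\subseteq[k]$ and $r\ge1$, and let $\mathcal C$ consist of the multisets of size at most $k$ with at most $r$ distinct elements in $X$. Let $F$ be $(\mathcal C,t)$-saturated with $t\ge k$. A dominating set $Z\subseteq H$ that contains a $k$-clique needs a further vertex for each class that the clique misses, so $|Z|\ge k+|X|-r$. We therefore want $|X|-r$ large, and two considerations guide the choice.

First, $D$ is not the unique minimum dominating set if $|X|\ge2r$. Take $S\subseteq X$ with $|S|=2r$ and, by Lemma~\ref{lem:realize}, two $r$-cliques $K_1,K_2$ whose classes together make up $S$. A common neighbor of $K_1\cup K_2$ with class in $S$ would extend one of the two cliques to a clique meeting $r+1$ classes of $X$, against (C). By (G1) and (G2), $K_1\cup K_2\cup\{x_i:i\notin S\}$ is a dominating set of size $k$. So we need $|X|\le2r-1$.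

Second, we must rule out small dominating sets $Z\subseteq H$ that contain no $k$-clique. A class outside $X$ does this at once, because it can be added to any clique with fewer than $k$ vertices. So we take $|X|\le k-1$. Under these two conditions $|X|-r\le(|X|-1)/2\le(k-2)/2$, and the value $\lfloor k/2\rfloor-1$ is attained by the following choice, which is fixed until the end of Section~\ref{sec:parameters}:
\begin{equation}\label{eq:param}
k\ge4,\quad r=\lfloor k/2\rfloor,\quad X=[2r-1],\quad Y=[k]\setminus X,\quad t=k+r-2 .
\end{equation}
Here $r\ge2$, $Y\ne\emptyset$ and $t\ge k$. Let $\mathcal C$ be as above, let $F$ be a finite $(\mathcal C,t)$-saturated graph, and put $G=G_F$. By (C), a clique of $F$ has at most $k$ vertices and meets at most $r$ classes of $X$; by Lemma~\ref{lem:realize}, every member of $\mathcal C$ is realized by a clique.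

\subsection*{The case $k=4$}

Here $r=2$, $X=\{1,2,3\}$, $Y=\{4\}$ and $t=4$: cliques of $F$ have at most four vertices, and none contains all of the classes $1,2,3$. Let $Q=T\cup Z\ne D$ with $T\subseteq D$, $Z\subseteq H$ and $|Q|\le4$, and let $S=\{i:x_i\notin T\}$. Then $S\ne\emptyset$ and $|Z|\le|S|$. We show that $Q$ does not dominate $G$; by (G1) it suffices to find a common neighbor of $Z$ with class in $S$.

Suppose $4\in S$. If $Z$ is not a $4$-clique, then (E) gives a common neighbor of class $4$. If $Z$ is a $4$-clique, then $T=\emptyset$ and $Z$ misses one of the classes $1,2,3$, so $D$ is not dominated.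

Suppose $4\notin S$, so that $S\subseteq\{1,2,3\}$ and $|Z|\le3$. Call an edge of $F$ inside $Z$ \emph{mixed} if its ends have different classes in $X$. A class $i\in X$ can be added to every clique in $Z$ exactly when $i$ occurs on every mixed edge. If there is no mixed edge, as when $|S|=1$, any $i\in S$ will do. If $|S|=2$, there is at most one mixed edge, and its two classes meet $S$ because both are two-element subsets of $\{1,2,3\}$. If $|S|=3$, three mixed edges would form a clique with classes $1,2,3$; so there are at most two, some vertex $w$ lies on all of them, and $i=c(w)$ will do. In each case (E) gives the required common neighbor.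

So $D$ is the unique minimum dominating set, and a dominating set inside $H$ has at least five vertices. A clique with classes $1,2,4,4$ together with a vertex of class $3$ dominates, so $\gamma'(G)=5$. A clique with classes $1,1,1,1$ together with $x_2$ is independent, so $\alpha(G)=5$. Thus $k=4$ gives $\gamma'=\alpha$. In general $\alpha$ stays at $k+1$ while $\gamma'$ is $k+r-1$, which overtakes $\alpha$ at $r=3$.

\section{Common neighbors of small sets}\label{sec:common}

For $k=4$ the decisive object was a vertex lying on all mixed edges. In general we need vertices lying in all cliques of $Z$ that have $r$ vertices with distinct classes in $X$. These cliques are the maximum independent sets of a suitable graph on few vertices. Two disjoint maximum independent sets of a graph $J$ force $|V(J)|\ge2\alpha(J)$; the next lemma is a quantitative form of this for all maximum independent sets at once.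

\begin{lemma}\label{lem:core}
Let $J$ be a graph, in which isolated vertices are permitted, and let $W$ be the intersection of all its maximum independent sets. Then $|W|\ge2\alpha(J)-|V(J)|$.
\end{lemma}

\begin{proof}
Let $A_1,\dots,A_m$ be the maximum independent sets, and put $W_j=A_1\cap\dots\cap A_j$ and $U_j=A_1\cup\dots\cup A_j$. We show that $|W_j|+|U_j|$ does not decrease with $j$. Since $|W_1|+|U_1|=2\alpha(J)$, this gives $|W|+|V(J)|\ge|W_m|+|U_m|\ge2\alpha(J)$.

Let $j<m$ and $A=A_{j+1}$. No vertex of $W_j$ is adjacent to a vertex of $U_j$, since the two lie in a common $A_{j'}$ with $j'\le j$. Hence $W_j\cup(A\cap U_j)$ is independent. As $W_j\subseteq U_j$, its size is $|W_j\setminus A|+|A\cap U_j|$, and this is at most $\alpha(J)=|A|$. Therefore $|W_j\setminus A|\le|A\setminus U_j|$, and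
\[
|W_{j+1}|+|U_{j+1}|=|W_j|-|W_j\setminus A|+|U_j|+|A\setminus U_j|\ge|W_j|+|U_j|. \qedhere
\]
\end{proof}

\begin{lemma}\label{lem:common}
Let $Z\subseteq H$.
\begin{itemize}
\item[(a)] If $|Z|\le t$ and $Z$ contains no $k$-clique, then $Z$ has a common neighbor of class $y$ for each $y\in Y$.
\item[(b)] If $\emptyset\ne S\subseteq X$ and $|Z|\le|S|$, then $Z$ has a common neighbor whose class is in $S$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A clique $K\subseteq Z$ has at most $k-1$ vertices, and adding $y\notin X$ does not change the number of distinct elements in $X$. So $\mathrm{cl}(K)+y\in\mathcal C$, and (E) applies.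

(b) We have $|Z|\le|X|=2r-1\le k-1\le t$, so $\mathrm{cl}(K)+i$ has size at most $k$ for every clique $K\subseteq Z$ and every class $i$. By (E) it suffices to find $i\in S$ that occurs in every clique $K\subseteq Z$ meeting exactly $r$ classes of $X$; cliques meeting fewer classes of $X$ accept any $i$. If no clique in $Z$ meets $r$ classes of $X$, take any $i\in S$. Assume that some clique does.

Let $Z_X$ be the set of vertices of $Z$ with class in $X$, and let $J$ be the graph on $Z_X$ in which two vertices are joined if they are nonadjacent in $F$ or have the same class. The independent sets of $J$ are the cliques of $F$ in $Z_X$ with pairwise distinct classes, so $\alpha(J)\le r$ by (C). If a clique $K\subseteq Z$ meets $r$ classes of $X$, then choosing one vertex of $K$ from each gives an independent set of $J$ of size $r$. Hence $\alpha(J)=r$, and every such $K$ contains a maximum independent set of $J$ and with it the intersection $W$ of all of them. By Lemma~\ref{lem:core}, $|W|\ge2r-|Z_X|\ge2r-|S|$. The vertices of $W$ have distinct classes in $X$, so the number of classes of $X$ not represented in $W$ is at most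
\[
(2r-1)-(2r-|S|)=|S|-1 .
\]
Thus some $i\in S$ is the class of a vertex of $W$, and this $i$ occurs in every such $K$.
\end{proof}

The last count is where $|X|\le2r-1$ enters, with nothing to spare.

\section{The parameters of $G$}\label{sec:parameters}

Recall that a $k$-clique of $F$ has no common neighbor, so it dominates $H$ in $G$, and it does so using only edges inside $H$. For $i=1,2$ fix a $k$-clique $Z_i$ of $F$ all of whose vertices have class $i$; it exists by Lemma~\ref{lem:realize}, and $Z_1\cap Z_2=\emptyset$.

\begin{lemma}\label{lem:alpha}
$\alpha(G)=k+1$.
\end{lemma}

\begin{proof}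
By (G3), an independent set has at most one vertex in $D$ and at most $k$ in $H$, and $\{x_2\}\cup Z_1$ is independent.
\end{proof}

\begin{lemma}\label{lem:unique}
The only dominating set of $G$ with at most $k$ vertices is $D$. In particular $\gamma(G)=k$.
\end{lemma}

\begin{proof}
Let $Q\ne D$ with $|Q|\le k$, and put $T=Q\cap D$, $Z=Q\cap H$ and $S=\{i\in[k]:x_i\notin T\}$. Since $Q\neq D$ and $|Q|\le|D|$, we have $T\ne D$, so $S\ne\emptyset$, and $|Z|\le k-|T|=|S|$.

If $S\subseteq X$, Lemma~\ref{lem:common}(b) gives a common neighbor of $Z$ with class in $S$, which $Q$ does not dominate by (G1). Otherwise pick $y\in S\cap Y$. If $Z$ contains no $k$-clique, then Lemma~\ref{lem:common}(a), applicable since $|Z|\le k\le t$, gives a common neighbor of class $y$, which is again not dominated. If $Z$ contains a $k$-clique, then $Q=Z$ is that clique. It meets at most $r$ of the $2r-1$ classes of $X$, and $r<2r-1$ because $r\ge2$. So $Q$ does not dominate $D$, by (G2).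
\end{proof}

\begin{lemma}\label{lem:inverse}
$\gamma'(G)=k+r-1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:unique}, the inverse dominating sets are the dominating sets $Z\subseteq H$. Suppose that such a $Z$ has $|Z|\le k+r-2=t$; this is the largest set to which (E) is applied, and the reason for the choice of $t$. By (G1), $Z$ has no common neighbor, so it contains a $k$-clique $K$ by Lemma~\ref{lem:common}(a). The clique $K$ misses at least $(2r-1)-r=r-1$ classes of $X$, while $Z$ meets every class by (G2). So $|Z|\ge k+r-1$, a contradiction.

For the upper bound, note that $r+|Y|=k-r+1\le k$. So $\mathcal C$ contains a multiset of size $k$ whose distinct elements are $1,\dots,r$ and the elements of $Y$. Let $K$ be a clique realizing it; $K$ dominates $H$. Each one-element multiset lies in $\mathcal C$, so every class is nonempty. Adding to $K$ one vertex of each of the classes $r+1,\dots,2r-1$ gives a subset of $H$ of size $k+r-1$ that also dominates $D$.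
\end{proof}

The sets $\{x_1\}\cup Z_1$ and $\{x_2\}\cup Z_2$ are disjoint dominating sets of $G$ of size $k+1$. They do not count toward $\gamma'(G)$, because neither is minimum and both meet $D$. Deleting an edge between $D$ and $H$ disqualifies $D$ and promotes them.

\begin{lemma}\label{lem:delete}
Let $f=x_ih$ with $h\in H$ and $c(h)=i$. Then $G-f$ has no isolated vertices and $\gamma(G-f)=\gamma'(G-f)=k+1$.
\end{lemma}

\begin{proof}
The edges inside $D$ and inside $H$ are untouched. Each vertex of $D$ has a neighbor in $D$. Each vertex of $H$ lies outside $Z_1$ or outside $Z_2$, and so has a neighbor in that set. Hence no vertex is isolated.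

A dominating set of $G-f$ with at most $k$ vertices dominates $G$, so it equals $D$ by Lemma~\ref{lem:unique}; but $h$ has no neighbor in $D$ in $G-f$. So $\gamma(G-f)\ge k+1$. For $j=1,2$, the set $\{x_j\}\cup Z_j$ dominates $G-f$, since $x_j$ dominates $D$ by edges inside $D$ and $Z_j$ dominates $H$ by edges inside $H$. These are two disjoint dominating sets of size $k+1$. Hence both are minimum, each is an inverse dominating set, and $k+1=\gamma(G-f)\le\gamma'(G-f)\le k+1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k\ge6$ and take $G$ as above. It is finite by Proposition~\ref{prop:sat} and connected, and Lemmas~\ref{lem:alpha}--\ref{lem:delete} give all the stated values. Edges between $D$ and $H$ exist because $H\neq\emptyset$. The hypothesis $k\ge6$ gives $r\ge3$, that is, $k+1<k+r-1$; so $\gamma'(G-f)<\gamma'(G)$ and $\gamma'(G)-\alpha(G)=r-2\ge1$.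
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) For $k\ge6$ use Theorem~\ref{thm:main}. For $k\le5$, Theorem~\ref{thm:KMP} gives $\gamma'(G)\le\alpha(G)$.

(b) A complete graph has $\gamma'=1$, which cannot decrease, so a $\gamma'$-reducible graph is not complete, and Theorem~\ref{thm:KMP} gives $\gamma'\le\frac32\alpha-1<\frac32\alpha$. The graphs of Theorem~\ref{thm:main} have
\[
\frac{\gamma'}{\alpha}=\frac{k+\lfloor k/2\rfloor-1}{k+1}\longrightarrow\frac32\qquad(k\to\infty).
\]

(c) For the graphs of Theorem~\ref{thm:main}, both $\gamma'(G)-\alpha(G)$ and $\gamma'(G)-\gamma'(G-f)$ equal $\lfloor k/2\rfloor-2$.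
\end{proof}

\section{Finite saturated graphs}\label{sec:strings}

We now prove Proposition~\ref{prop:sat}. Let $k\ge1$, $\mathcal C$ and $t$ be as in Definition~\ref{def:sat}.

\subsection*{The idea}

If infinite graphs were allowed, the proof would be short. Start with no vertices, and in each round add, for every pair $(Z,i)$ of existing data satisfying the hypothesis of (E), a new vertex of class $i$ adjacent exactly to $Z$. The union satisfies (E). It satisfies (C) for two reasons: every nonempty clique has a latest vertex $v$, and the rest of the clique lies in the set $Z$ for which $v$ was created. In a finite graph the witness $v$ must come from the same pool as $Z$, so there is no time order and $v$ cannot be tailored to a whole set of arbitrary vertices. We recover both reasons in a weaker form.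

Orient each edge $u\to v$, read as ``$u$ is earlier than $v$'', and give each vertex $t$ \emph{slots} through which it accepts earlier neighbors; the witness $v$ for $Z=\{z_1,\dots,z_n\}$ accepts $z_a$ through slot $a$. The case of one class, no triangles and $t=2$ shows what can go wrong. Let $z_1,z_2$ be nonadjacent and let $v$ be their witness.

First, $v$ may accept other vertices $u,u'$, and these must be nonadjacent. If vertices are binary strings, $v$ is too short to contain $z_1$ and $z_2$, but it can record a few of their bits together with the positions of these bits, and accept through slot $a$ only strings that agree with $z_a$ there. If the nonadjacency of $z_1$ and $z_2$ is certified by a few bits of each, and $v$ records these, then $u$ and $u'$ inherit it when they enter through different slots. For the same slot, give each string a \emph{color}, let adjacent strings have different colors, and let $v$ record the color of $z_a$. There is room: in a string of length $2^\ell$ a position is named by $\ell$ bits, a certificate will have $O(\ell)$ positions, and so $v$ needs only $O(\ell^2)$ bits.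

Second, a triangle might be oriented cyclically and have no latest vertex. A counter $y$ in $\mathbb Z_4$ that increases by $1$ along each arc excludes directed cycles of lengths $2$ and $3$, as $2\ne0$ and $3\ne0$ in $\mathbb Z_4$. A single counter is too strict, since it forces $y(z_1)=y(z_2)$. So we use many counters, and each vertex assigns each counter to just one of its slots, by a rule depending on its color. With one counter for every function from colors to slots, any short cycle, whose vertices have distinct colors, has a counter that is active on all of its arcs.

\subsection*{Strings and arcs}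

Let $\kappa=\lceil\log_2k\rceil$ and $\lambda=\lceil\log_2(t+1)\rceil\ge1$, and let $\Phi$ be the set of all functions $[t+1]\to[t]$. For an integer $\ell\ge\lambda+1$ put $M=\kappa+\lambda+2t^2(\ell+1)$, and fix $\ell$ so large that
\begin{equation}\label{eq:room}
\kappa+\lambda+2|\Phi|+tM(\ell+1)\le2^\ell ;
\end{equation}
this is possible because the left side is $O(\ell^2)$. A \emph{position} is an element of $\{0,1\}^\ell$, and a \emph{string} $v$ assigns a bit $v[p]\in\{0,1\}$ to each position $p$. Let $\Omega$ be the finite set of all strings. By \eqref{eq:room} we can fix pairwise disjoint sets of positions, called \emph{fields}, from which the following data are read off a string $v$, each by a fixed surjective decoding: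
\begin{itemize}
\item a \emph{class} $c(v)\in[k]$, from $\kappa$ bits;
\item a \emph{color} $\chi(v)\in[t+1]$, from $\lambda$ bits;
\item for each $\varphi\in\Phi$, a \emph{counter} $y_\varphi(v)\in\mathbb Z_4$, from $2$ bits;
\item for each slot $a\in[t]$ and each $s\in[M]$, a \emph{test} $\tau_{a,s}(v)=(p,\varepsilon)$, where $p$ is a position and $\varepsilon\in\{0,1\}$, from $\ell+1$ bits.
\end{itemize}
Since the fields are disjoint and the decodings are surjective, any prescribed values of these data are attained by some string. For $u,w\in\Omega$ and $a\in[t]$ write $u\to_aw$ if
\begin{itemize}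
\item[(R1)] $\chi(u)\ne\chi(w)$;
\item[(R2)] $u[p]=\varepsilon$ for each of the tests $(p,\varepsilon)=\tau_{a,s}(w)$, $s\in[M]$;
\item[(R3)] $y_\varphi(w)=y_\varphi(u)+1$ for every $\varphi\in\Phi$ with $\varphi(\chi(w))=a$.
\end{itemize}
Write $u\to w$ if $u\to_aw$ for some $a$, and call $u$ and $w$ adjacent if $u\to w$ or $w\to u$. This makes $\Omega$ a classed graph in which adjacent strings have different colors.

\begin{lemma}\label{lem:sink}
Every nonempty clique $K$ of $\Omega$ has a vertex $v$ with $u\to v$ for all $u\in K\setminus\{v\}$.
\end{lemma}

\begin{proof}
Suppose $u\to_av\to_bu$. The colors of $u$ and $v$ differ, so some $\varphi\in\Phi$ has $\varphi(\chi(v))=a$ and $\varphi(\chi(u))=b$. Then (R3) gives $y_\varphi(u)=y_\varphi(u)+2$, which is false in $\mathbb Z_4$. Suppose $u\to_av\to_bw\to_du$. The three colors are pairwise distinct by (R1), so some $\varphi$ has $\varphi(\chi(v))=a$, $\varphi(\chi(w))=b$ and $\varphi(\chi(u))=d$. Then (R3) gives $y_\varphi(u)=y_\varphi(u)+3$, again false.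

So each pair in $K$ is joined by an arc in exactly one direction, and there is no directed triangle. Let $v\in K$ receive the largest number of arcs from $K$, and suppose $v\to u$ for some $u\in K$. Every $w\in K$ with $w\to v$ differs from $u$ and has $w\to u$, since otherwise $u\to w\to v\to u$. So $u$ receives more arcs than $v$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:cert}
Let $u,w\in\Omega$ and $a\in[t]$ be such that $\chi(u)\ne\chi(w)$ and $u\not\to_aw$. There are sets of positions $P_a(u,w)$ and $Q_a(u,w)$, each of size at most $\ell+1$, such that $u'\not\to_aw'$ whenever $u'$ agrees with $u$ on $P_a(u,w)$ and $w'$ agrees with $w$ on $Q_a(u,w)$.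
\end{lemma}

\begin{proof}
One of (R2), (R3) fails. Suppose (R2) fails at $s$, so $\tau_{a,s}(w)=(p,\varepsilon)$ and $u[p]\ne\varepsilon$. Let $P_a(u,w)=\{p\}$ and let $Q_a(u,w)$ be the field of $\tau_{a,s}$, of size $\ell+1$. Then $\tau_{a,s}(w')=(p,\varepsilon)$ and $u'[p]\ne\varepsilon$, so (R2) fails for $u',w'$. Suppose (R3) fails at $\varphi$. Let $P_a(u,w)$ be the field of $y_\varphi$, and let $Q_a(u,w)$ be its union with the color field, of size $\lambda+2\le\ell+1$. Then $\varphi(\chi(w'))=\varphi(\chi(w))=a$ and $y_\varphi(w')=y_\varphi(w)\ne y_\varphi(u)+1=y_\varphi(u')+1$, so (R3) fails for $u',w'$.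
\end{proof}

We fix one choice of these sets for each such triple $(u,w,a)$.

\subsection*{Proof of Proposition~\ref{prop:sat}}

The graph $\Omega$ takes no account of $\mathcal C$. We keep only the strings that are acceptable as latest vertices: let $V$ be the set of $v\in\Omega$ such that
\begin{equation}\label{eq:good}
\mathrm{cl}(K)+c(v)\in\mathcal C\quad\text{for every clique $K$ of $\Omega$ with $u\to v$ for all $u\in K$,}
\end{equation}
and let $F$ be the subgraph of $\Omega$ induced on $V$.

\medskip\noindent\emph{Property \textup{(C)}.} The empty multiset is in $\mathcal C$, as $\mathcal C$ is nonempty and closed under sub-multisets. If $K$ is a nonempty clique of $F$, take $v\in K$ as in Lemma~\ref{lem:sink} and apply \eqref{eq:good} to $K\setminus\{v\}$.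

\medskip\noindent\emph{Property \textup{(E)}: the witness.} Let $Z=\{z_1,\dots,z_n\}\subseteq V$ with $0\le n\le t$ and $i\in[k]$ satisfy the hypothesis of (E). For $a\in[n]$ let $\Pi_a$ be the union of the class field, the color field, and the sets
\[
P_d(z_a,z_b)\quad\text{and}\quad Q_d(z_b,z_a)\qquad(d\in[t])
\]
over all $b\in[n]$ such that $z_a,z_b$ are nonadjacent and $\chi(z_a)\ne\chi(z_b)$. These are the positions at which $z_a$ takes part in a certificate, as tail or as head of a missing arc. The set $\Pi_a$ is nonempty because $\lambda\geq1$, and $|\Pi_a|\le\kappa+\lambda+2t^2(\ell+1)=M$. Choose $v\in\Omega$ with the following data.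
\begin{itemize}
\item $c(v)=i$, and $\chi(v)\in[t+1]$ differs from $\chi(z_1),\dots,\chi(z_n)$; this is why there are $t+1$ colors.
\item For $\varphi\in\Phi$ and $a=\varphi(\chi(v))$: $y_\varphi(v)=y_\varphi(z_a)+1$ if $a\le n$, and $y_\varphi(v)=0$ otherwise.
\item For $a\le n$, the tests $\tau_{a,1}(v),\dots,\tau_{a,M}(v)$ are the pairs $(p,z_a[p])$ with $p\in\Pi_a$, each occurring at least once.
\item For $a>n$, the tests of slot $a$ include both $(p_0,0)$ and $(p_0,1)$ for some position $p_0$; this is possible as $M\ge2$.
\end{itemize}
Rules (R1)--(R3) hold for $z_a\to_av$ for each $a\le n$, so $v$ is a common neighbor of $Z$ in $\Omega$ of class $i$. It remains to show that $v\in V$.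

\medskip\noindent\emph{Property \textup{(E)}: the witness lies in $V$.} Let $K$ be a clique of $\Omega$ with $u\to v$ for all $u\in K$, and for each $u\in K$ choose a slot $a(u)$ with $u\to_{a(u)}v$. No string passes the contradictory tests of a slot $a>n$, so $a(u)\le n$. By (R2), $u$ agrees with $z_{a(u)}$ on $\Pi_{a(u)}$; in particular $c(u)=c(z_{a(u)})$ and $\chi(u)=\chi(z_{a(u)})$.

Let $u,u'\in K$ be distinct, with $a=a(u)$ and $b=a(u')$. They are adjacent, so $\chi(u)\ne\chi(u')$, hence $\chi(z_a)\ne\chi(z_b)$ and $z_a\ne z_b$. Suppose $z_a,z_b$ are nonadjacent, and let $d\in[t]$. Then $u$ agrees with $z_a$ on $P_d(z_a,z_b)\subseteq\Pi_a$, and $u'$ agrees with $z_b$ on $Q_d(z_a,z_b)\subseteq\Pi_b$, so $u\not\to_du'$ by Lemma~\ref{lem:cert}. Likewise $u'$ agrees with $z_b$ on $P_d(z_b,z_a)\subseteq\Pi_b$, and $u$ agrees with $z_a$ on $Q_d(z_b,z_a)\subseteq\Pi_a$, so $u'\not\to_du$. As $d$ was arbitrary, $u$ and $u'$ are nonadjacent, a contradiction. So $z_a$ and $z_b$ are adjacent.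

Thus $u\mapsto z_{a(u)}$ is a class-preserving bijection from $K$ onto a clique $K'\subseteq Z$. By the hypothesis of (E), $\mathrm{cl}(K)+c(v)=\mathrm{cl}(K')+i\in\mathcal C$. So $v$ satisfies \eqref{eq:good}, and $F$ is a finite $(\mathcal C,t)$-saturated graph. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{KMP}
E.~Krop, J.~McDonald, G.~J.~Puleo,
\emph{Upper bounds for inverse domination in graphs},
Theory Appl.\ Graphs 8 (2021).

\bibitem{musings}
\emph{$\gamma'$-Realizability and Other Musings on Inverse Domination},
\texttt{https://core.ac.uk/download/229154379.pdf}.

\end{thebibliography}
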